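# A topological group with a countable network and $\dim G=1<2\le\operatorname{ind}G$

## 1. Rational grids in the plane and in $\mathbb R^\omega$

Let $X=\mathbb R^2\setminus\mathbb Q^2$, the set of points of the plane with at most one rational coordinate. Take a point $x\in X$ and a small rectangle $(a,b)\times(c,d)$ around it with $a,b,c,d$ rational. What does the boundary of this rectangle look like inside $X$? The four corners are missing, because both of their coordinates are rational. On the side $\{a\}\times(c,d)$ the first coordinate is rational, so the points of $X$ on it have an irrational second coordinate. For rational $c'<d'$ the set $\{(a,t)\in X: c'<t<d'\}$ is therefore both open and closed in the boundary. The same holds on the other sides. So the boundary has a base of clopen sets: it is zero-dimensional, and every point of $X$ has arbitrarily small neighborhoods with zero-dimensional boundary. On the other hand $X$ contains the line $\{\sqrt2\}\times\mathbb R$, so $X$ itself is not zero-dimensional. Measured by boundaries, $X$ has dimension exactly $1$.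

We can also measure $X$ globally. Let $H\subset X$ be the set of points with exactly one rational coordinate. On $X\setminus H$ both coordinates are irrational, so the sets $\{\rho<x_i<\rho'\}$ with rational $\rho,\rho'$ are clopen there, and $X\setminus H$ is zero-dimensional. The set $H$ is the union of the countably many closed sets $\{x\in X:x_i=\rho\}$, each zero-dimensional by the argument for the sides. So $H$ is zero-dimensional by the countable sum theorem, and $X$ is a union of two zero-dimensional sets. This gives covering dimension at most $1$.

The same works with countably many coordinates. Let $X_\omega\subset\mathbb R^\omega$ be the set of sequences with at most one rational term. A basic box with rational faces has its boundary inside finitely many sets $\{x\in X_\omega:x_i=\rho\}$ with $\rho\in\mathbb Q$. On such a face all other coordinates are irrational, so the sets $\{\rho_1<x_j<\rho_2\}$ ($j\neq i$, $\rho_1,\rho_2\in\mathbb Q$) are clopen and form a subbase of it. So faces are zero-dimensional, boundaries of boxes are zero-dimensional, and $X_\omega$ has dimension $\le1$ by both methods.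

The rationals play no special role. We only need a countable dense "grid" $R_i\subset\mathbb R$ for each coordinate such that no point has two coordinates in their grids. For a group the grids must differ from $\mathbb Q$, because $0$ has all coordinates rational. For instance, $\mathbb Q\times\mathbb R$ is a group, and with $R_1=\sqrt2+\mathbb Q$ and $R_2=\mathbb Q$ no element has both coordinates in the grids: the first coordinate is never in $R_1$.

Now suppose that a group lives on uncountably many coordinates, and that we can give a grid to each countable set of coordinates, but a different grid for each. A finite open cover, we shall see, reads only countably many coordinates, so the global method should still give dimension $\le1$. But the boundary of a neighborhood, even if it looks zero-dimensional in the countably many coordinates that define it, still has all the other coordinates in which to spread. So the two ways of measuring might disagree. Can this happen in a group in which every family of open sets has a countable subfamily with the same union?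

## 2. Three dimension functions, countable networks, and the statement

All spaces are Hausdorff and all topological groups are Hausdorff, hence regular. We write $\operatorname{bd}U$ for the boundary of $U$, $w(X)$ for the weight, $\omega_1$ for the first uncountable cardinal and $\mathfrak c=2^\omega$. Everything takes place in ZFC.

**Definition (dimensions).** Let $X$ be regular. Put $\operatorname{ind}X=-1$ if $X=\emptyset$, and $\operatorname{ind}X\le n$ if for every $x\in X$ and every open $O\ni x$ there is an open $U$ with $x\in U\subset O$ and $\operatorname{ind}\operatorname{bd}U\le n-1$. Let $X$ be normal. Put $\operatorname{Ind}X=-1$ if $X=\emptyset$, and $\operatorname{Ind}X\le n$ if any two disjoint closed sets $A,B$ are contained in disjoint open sets $W,W'$ such that $L=X\setminus(W\cup W')$ has $\operatorname{Ind}L\le n-1$. Finally $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement in which no point lies in more than $n+1$ members.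

We call a separable metrizable space zero-dimensional if $\operatorname{ind}\le0$, that is, if it has a base of clopen sets (so the empty space is allowed). A subbase of clopen sets suffices.

**Definition (network).** A family $\mathcal N$ of subsets of $X$ is a network if for every $x\in X$ and every open $U\ni x$ there is $N\in\mathcal N$ with $x\in N\subset U$. The members of $\mathcal N$ need not be open.

For example, in a countable space the singletons form a countable network, whatever the weight of the space is.

**Definition ($C_p(Y)$).** $C(Y)$ is the set of continuous real functions on $Y$, and $C_p(Y)$ is $C(Y)$ with the topology of pointwise convergence. Basic open sets are $\{g:|g(y_j)-t_j|<\varepsilon,\ j\le m\}$.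

If $Y$ is discrete with $n$ points, $C_p(Y)=\mathbb R^n$. In general $C_p(Y)$ is a topological group under addition and $w(C_p(Y))\le|Y|\cdot\omega$.

The following textbook facts are all in Engelking, *Theory of Dimensions, Finite and Infinite*.

1. **(F1)** For separable metrizable spaces $\operatorname{ind}=\operatorname{Ind}=\dim$; a countable union of closed zero-dimensional subspaces is zero-dimensional; a union of two zero-dimensional subspaces has dimension $\le1$.
2. **(F2)** In a regular Lindelöf space $B$ with $\operatorname{ind}B\le0$, any two disjoint closed sets are separated by a clopen set.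
3. **(F3)** A regular Lindelöf space is normal. In normal spaces $\operatorname{ind}\le\operatorname{Ind}$, $\dim\le\operatorname{Ind}$, and $\dim X=0$ implies $\operatorname{Ind}X=0$. If $A\subset X$ then $\operatorname{ind}A\le\operatorname{ind}X$.
4. **(F4)** (Čech) If a perfectly normal space $L$ is the union of countably many closed sets $L_i$ with $\operatorname{Ind}L_i\le m$, then $\operatorname{Ind}L\le m$.

**Lemma 3.** (a) A space with a countable network is hereditarily Lindelöf. (b) If $Y$ is separable metrizable, then $C_p(Y)$, and hence each of its subspaces, has a countable network.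

*Proof.* (a) The traces of a network on a subspace form a network of the subspace, so it suffices to show that $X$ is Lindelöf. Let $\mathcal O$ be an open cover and $\mathcal N$ a countable network. For each $N\in\mathcal N$ that is contained in some member of $\mathcal O$ choose one such member $O_N$. Each $x$ lies in some $O\in\mathcal O$, so $x\in N\subset O$ for some $N\in\mathcal N$, and then $x\in O_N$. The countably many $O_N$ cover $X$.

(b) Let $\mathcal B$ be a countable base of $Y$. Take all finite intersections of sets $\{g:g(B)\subset Q\}$ with $B\in\mathcal B$ and $Q$ a rational interval. Given $f$ and a neighborhood $\{g:|g(y_j)-f(y_j)|<\varepsilon,\ j\le m\}$, choose rational open intervals $Q_j\ni f(y_j)$ inside $(f(y_j)-\varepsilon,f(y_j)+\varepsilon)$ and, by continuity of $f$, sets $B_j\in\mathcal B$ with $y_j\in B_j$ and $f(B_j)\subset Q_j$. Then $f\in\bigcap_j\{g:g(B_j)\subset Q_j\}$, and this set lies in the given neighborhood. $\square$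

So a group with a countable network is regular, hereditarily Lindelöf and normal. It is also perfectly normal: an open set $O$ is covered by open sets with closures in $O$, by regularity, and countably many of them suffice, so $O$ is an $F_\sigma$.

For locally compact groups $\operatorname{ind}G=\operatorname{Ind}G=\dim G$ (Pasyukov). The problem, taken from "Selected topics from the structure theory of topological groups", asks whether $\operatorname{ind}G=\operatorname{Ind}G=\dim G$ holds for a topological group $G$ with a countable network. The answer is no.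

**Theorem 1.** (ZFC) There are a set $Y\subset\omega^\omega$ with $|Y|=\omega_1$ and a $\mathbb Q$-linear subspace $G\subset C_p(Y)$ such that the (Hausdorff) topological group $(G,+)$ has a countable network, weight $\omega_1$, $\dim G=1$, and $\operatorname{ind}G\ge2$ (hence $\operatorname{Ind}G\ge2$).

**Complement 2.** For every group $G$ with a countable network, $\dim G\le\operatorname{ind}G=\operatorname{Ind}G$, and all three are equal if $\dim G=0$ or $w(G)\le\omega$. So only the equality of $\dim$ with $\operatorname{ind}=\operatorname{Ind}$ can fail, and the group of Theorem 1 fails it at the least possible dimension ($1$) and the least possible weight ($\omega_1$).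

## 3. Groups where nothing goes wrong: proof of Complement 2

We begin with the easy direction, because it tells us which inequality to attack.

If $w(G)\le\omega$, then $G$ is regular and second countable, hence separable metrizable, and the three dimensions agree by (F1). If $\dim G=0$, then $\operatorname{Ind}G=0$ by (F3), and $\operatorname{ind}G=0$ too, since $G\ne\emptyset$. For general $G$ we have $\dim G\le\operatorname{Ind}G$ and $\operatorname{ind}G\le\operatorname{Ind}G$ by (F3). What remains is the following.

**Claim.** If $X$ is regular and hereditarily Lindelöf and $\operatorname{ind}X\le n$, then $\operatorname{Ind}X\le n$.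

*Proof.* Induction on $n$; the case $n=-1$ is trivial. Let $A,B$ be disjoint closed sets. By normality choose open $A_1\supset A$ and $B_1\supset B$ with disjoint closures. Every point lies outside $\overline{A_1}$ or outside $\overline{B_1}$. So by regularity and $\operatorname{ind}X\le n$ it has an open neighborhood $U$ with $\operatorname{ind}\operatorname{bd}U\le n-1$ whose closure misses $\overline{A_1}$ or misses $\overline{B_1}$. By the Lindelöf property countably many such sets $U_1,U_2,\dots$ cover $X$. Put
$$V_i=U_i\setminus\bigcup_{j<i}\overline{U_j}.$$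
These are disjoint open sets. If $x\notin\bigcup_iV_i$, let $i$ be least with $x\in\overline{U_i}$; if $x$ were in $U_i$ it would be in $V_i$, so $x\in\operatorname{bd}U_i$. Thus $X\setminus\bigcup_iV_i\subset\bigcup_i\operatorname{bd}U_i$.

Let $W$ be the union of those $V_i$ with $\overline{U_i}\cap\overline{B_1}=\emptyset$, and $W'$ the union of the other $V_i$; the latter miss $\overline{A_1}$. Then $W\cup A_1$ and $W'\cup B_1$ are open and contain $A$ and $B$. They are disjoint, since each of $W\cap W'$, $A_1\cap B_1$, $W\cap B_1$, $W'\cap A_1$ is empty. The complement $L$ of their union is closed, and $L=\bigcup_i(L\cap\operatorname{bd}U_i)$. Each $L\cap\operatorname{bd}U_i$ is regular and hereditarily Lindelöf with $\operatorname{ind}\le n-1$, so $\operatorname{Ind}(L\cap\operatorname{bd}U_i)\le n-1$ by the inductive hypothesis. As $L$ is perfectly normal, $\operatorname{Ind}L\le n-1$ by (F4). Hence $\operatorname{Ind}X\le n$. $\square$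

So $\dim G\le\operatorname{Ind}G=\operatorname{ind}G$ for every group with a countable network. A group where $\dim$ differs from $\operatorname{ind}$ must have $\dim G\ge1$ and $w(G)\ge\omega_1$; the group of Theorem 1 attains both bounds. This proves Complement 2, given Theorem 1.

## 4. What open sets in a function group can see

From now on $G$ is a subset of $C_p(Y)$ with $Y$ separable metrizable. For $A\subset Y$ let $G|_A=\{g|_A:g\in G\}\subset\mathbb R^A$.

**Lemma 4.** Let $O_1,O_2,\dots$ be countably many open sets of $G$. There is a countable $A\subset Y$ such that for every countable $A'$ with $A\subset A'\subset Y$ each $O_i$ is the preimage of an open subset $O_i'$ of $G|_{A'}$ under the restriction map $G\to G|_{A'}$. If $O_i\cap O_j=\emptyset$ then $O_i'\cap O_j'=\emptyset$; if the $O_i$ cover $G$, the $O'_i$ cover $G|_{A'}$.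

*Proof.* Each $O_i$ is Lindelöf, hence a union of countably many basic open sets. Each of these mentions finitely many points of $Y$. Let $A$ be the set of all points mentioned. The last sentence holds because the restriction map is onto. $\square$

Let us try to imitate Section 1 and prove that $\dim$ and $\operatorname{ind}$ agree, or at least that $\operatorname{ind}G\le1$ when grids are available. Suppose that each countable $D\subset Y$ has its own grids, so that each $G|_D$ is at most one-dimensional. By Lemma 4 a finite open cover of $G$ comes from a cover of some $G|_D$, so $\dim G\le1$; this half survives. For $\operatorname{ind}$, take a neighborhood of $0$ whose boundary $B$ lies on finitely many grid faces at level $D$. The trace of $B$ in $G|_D$ is zero-dimensional. But $\operatorname{ind}B\le0$ asks more: for $q\in Y\setminus D$, the sets $\{g\in B:g(q)\le0\}$ and $\{g\in B:g(q)\ge1\}$ would have to be separated by a clopen partition of $B$. The grids at level $D$ say nothing about $q$. The grids of a larger level $D'\ni q$ say nothing about $B$, because a face of the level-$D$ grid need not be a face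 of the level-$D'$ grid. This is where the argument stops.

The counterexample exploits this gap. We build $G$ so that each level has a grid, and yet every conceivable boundary $B$ together with every conceivable cut of $B$ along such a new coordinate $q$ is hit by an element of $G$.

## 5. An $\omega_1$-sequence in $\omega^\omega$

We need uncountably many coordinates arranged in countable levels. We also need to be able to approximate a countable level by open sets from outside; that is what the following choice gives.

For $x,y\in\omega^\omega$ write $x<^*y$ if $x(k)<y(k)$ for all but finitely many $k$. Choose $y_\alpha$ ($\alpha<\omega_1$) with $y_\alpha<^*y_\beta$ for $\alpha<\beta$ by recursion: if $x_0,x_1,\dots$ lists the countably many earlier functions (with repetitions if necessary), put $y_\beta(k)=1+\max_{i\le k}x_i(k)$, so that $x_i(k)<y_\beta(k)$ for $k\ge i$. Let $Y=\{y_\alpha:\alpha<\omega_1\}\subset\omega^\omega$. The $y_\alpha$ are distinct, so $|Y|=\omega_1$, and $Y$ is a zero-dimensional separable metrizable space.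

**Lemma 5.** Every countable $A\subset Y$ is a $G_\delta$ in $Y$.

*Proof.* We may assume $A\neq\emptyset$; write $A=\{a_i:i\in\omega\}\subset\{y_\alpha:\alpha\le\beta\}$ with $\beta<\omega_1$. Let $y|_k$ be the sequence of the first $k$ values of $y$. For $y\in Y\setminus A$ put
$$g_y(n)=\min\{k:\ y|_k\ne a_i|_k\text{ for all }i\le n\}.$$
The first task is to bound all $g_y$ by one function mod finite. Choose $m_i$ with $a_i(k)\le y_\beta(k)$ for $k\ge m_i$. Let $y=y_\alpha$ with $\alpha>\beta$, and choose $n_\alpha$ with $y_\beta(k)<y_\alpha(k)$ for $k\ge n_\alpha$. Let $n\ge n_\alpha$ and $k=\max(n_\alpha,\max_{i\le n}m_i)$. Then $a_i(k)\le y_\beta(k)<y(k)$ for all $i\le n$, so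
$$g_y(n)\le k+1\le n+\max_{i\le n}m_i+1 .$$
The right side does not depend on $\alpha$. The remaining $g_y$, with $y=y_\alpha\notin A$ and $\alpha\le\beta$, are countably many, so one function dominates them all mod finite. Taking a maximum, we get $H:\omega\to\omega$ such that for each $y\in Y\setminus A$ there is $n_y$ with $g_y(N)\le H(N)$ for all $N\ge n_y$.

Now put
$$X_j=\bigcup_i\big\{y\in Y:\ y|_{H(\max(i,j))}=a_i|_{H(\max(i,j))}\big\},$$
an open set containing $A$. Let $y\in Y\setminus A$ and $j\ge n_y$. For any $i$ let $N=\max(i,j)$. As $i\le N$, the sequences $y|_{g_y(N)}$ and $a_i|_{g_y(N)}$ differ, and $g_y(N)\le H(N)$, so $y|_{H(N)}\ne a_i|_{H(N)}$. Hence $y\notin X_j$. So $\bigcap_jX_j=A$. $\square$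

For $1\le\gamma<\omega_1$ put
$$D_\gamma=\{y_\alpha:\alpha<\omega\gamma\},\qquad B_\gamma=\{y_{\omega\gamma+k}:k<\omega\},\qquad D_{\gamma+1}=D_\gamma\cup B_\gamma .$$
The $D_\gamma$ are countably infinite and increasing, and each countable subset of $Y$ lies in some $D_\gamma$. So in Lemma 4 we can always take $A'=D_\gamma$ with any sufficiently large $\gamma$. Fix $p:=y_0$; it lies in every $D_\gamma$ and in no $B_\gamma$.

## 6. A grid on each level bounds the covering dimension

A **functional** is a finite linear combination $\varphi=\sum_y\varphi[y]\,\delta_y$ of evaluations $\delta_y(g)=g(y)$; here $\varphi[y]$ is the coefficient at $y$, and $\operatorname{supp}\varphi=\{y:\varphi[y]\ne0\}$. We write $\|\varphi\|=\sum_y|\varphi[y]|$. Instead of grids on coordinates we allow grids on functionals; Section 8 explains why.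

**Lemma 6.** For $1\le\gamma<\omega_1$ let $\Phi_\gamma$ be a countable set of functionals with
$$\operatorname{span}\Phi_\gamma=\operatorname{span}\{\delta_y:y\in D_{\gamma+1}\}.\tag{1}$$
Let $G\subset C_p(Y)$. Suppose that for every $\gamma$ there are countable dense sets $R^\gamma_\varphi\subset\mathbb R$ ($\varphi\in\Phi_\gamma$) such that for no $g\in G$ and no $\varphi\ne\varphi'$ in $\Phi_\gamma$ both $\varphi(g)\in R^\gamma_\varphi$ and $\varphi'(g)\in R^\gamma_{\varphi'}$. Then $\dim G\le1$.

*Proof.* First we show that $Z=G|_{D_{\gamma+1}}$ has dimension $\le1$, as in Section 1. By (1) every evaluation at a point of $D_{\gamma+1}$ is a linear combination of members of $\Phi_\gamma$ and conversely, so the topology of $Z$ is the initial topology of $\Phi_\gamma$. For $\varphi\in\Phi_\gamma$, $\rho\in R^\gamma_\varphi$ let $H_{\varphi,\rho}=\{z\in Z:\varphi(z)=\rho\}$, a closed set, and let $H$ be the union of these countably many sets. In $Z\setminus H$ the sets $\{\rho<\varphi<\rho'\}$ with $\rho,\rho'\in R^\gamma_\varphi$ are clopen, since $\varphi$ never equals $\rho$ or $\rho'$ there. They form a subbase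 since $R^\gamma_\varphi$ is dense. So $Z\setminus H$ is zero-dimensional. On $H_{\varphi,\rho}$ no $\varphi'\ne\varphi$ takes a value in $R^\gamma_{\varphi'}$, by hypothesis. So the sets $\{\rho_1<\varphi'<\rho_2\}$ with $\varphi'\ne\varphi$ and $\rho_1,\rho_2\in R^\gamma_{\varphi'}$ are clopen in $H_{\varphi,\rho}$; since $\varphi$ is constant there, they form a subbase. Hence $H_{\varphi,\rho}$ is zero-dimensional. By (F1), $H$ is zero-dimensional and $\dim Z\le1$.

Now let a finite open cover of $G$ be given. By Lemma 4 it is, for some $\gamma$, the preimage of a finite open cover of $Z=G|_{D_{\gamma+1}}$. That cover has a finite open refinement in which no point lies in more than two members; its preimage is the refinement we want. $\square$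

## 7. Schemes: boundary and cut in countably many coordinates

We want to force $\operatorname{ind}G\ge2$. If $\operatorname{ind}G\le1$, there is a neighborhood of $0$ with boundary $B$, and $B$ can be cut along $q$. We encode both data by open sets in two countable powers of $\mathbb R$.

**Definition (scheme).** A scheme $S=(\delta,\delta',U,V,P_0,P_1)$ consists of ordinals $1\le\delta<\delta'<\omega_1$; with $D=D_\delta$, $D'=D_{\delta'}$ and $q=y_{\omega\delta}\in B_\delta\subset D'\setminus D$, of disjoint open sets $U,V\subset\mathbb R^D$ and disjoint open sets $P_0,P_1\subset\mathbb R^{D'}$ such that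
$$0\in U,\qquad\{|z(p)|>1\}\subset V,\qquad\{z(q)<0\}\subset P_0,\qquad\{z(q)>1\}\subset P_1 .$$
Put
$$T_S=\{f\in C(Y):\ f|_D\notin U\cup V,\ f|_{D'}\notin P_0\cup P_1\}.$$

The simplest example is $U=\{|z(p)|<1\}$, $V=\{|z(p)|>1\}$, $P_0=\{z(q)<\frac12\}$, $P_1=\{z(q)>\frac12\}$. Then $T_S=\{f:|f(p)|=1,\ f(q)=\frac12\}$. Since $\mathbb R^D$ and $\mathbb R^{D'}$ are second countable, they have at most $\mathfrak c$ open sets, so there are at most $\mathfrak c$ schemes.

**Lemma 7.** If $G$ is a subgroup of $C_p(Y)$ and $G\cap T_S\neq\emptyset$ for every scheme $S$, then $\operatorname{ind}G\ge2$.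

*Proof.* We need an extension fact (E): if $A_0,A_1$ are disjoint open subsets of a subspace of a metric space, then they are contained in disjoint open subsets of the whole space. If both are nonempty, take $\{x:d(x,A_i)<d(x,A_{1-i})\}$ for $i=0,1$. These sets are open and disjoint. The $i$-th contains $A_i$: if $x\in A_i$, a ball around $x$ meets the subspace only inside $A_i$, so $d(x,A_{1-i})>0=d(x,A_i)$. If one of the sets is empty, take $\emptyset$ for it and the whole space for the other.

**Step 1: encode a neighborhood of $0$.** Suppose $\operatorname{ind}G\le1$. There is an open $U_*\subset G$ with $0\in U_*\subset\{g:|g(p)|<1\}$ and $\operatorname{ind}B\le0$, where $B=\operatorname{bd}U_*$. Let $V_*=G\setminus\overline{U_*}$, so $B=G\setminus(U_*\cup V_*)$. By Lemma 4 there is $\delta\ge1$ such that, with $D=D_\delta$, the sets $U_*,V_*$ are preimages of disjoint open subsets of $G|_D\subset\mathbb R^D$. By (E) there are disjoint open $\hat U,\hat V\subset\mathbb R^D$ whose preimages contain $U_*$ and $V_*$. Put $U=\hat U\cap\{|z(p)|<1\}$ and $V=\hat V\cup\{|z(p)|>1\}$. These are disjoint, $0\in U$, and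 their preimages still contain $U_*$ and $V_*$, because $|g(p)|<1$ on $U_*$.

**Step 2: encode a cut of its boundary.** Let $q=y_{\omega\delta}$. As $B$ is regular Lindelöf with $\operatorname{ind}B\le0$, (F2) gives a partition $B=C_0\sqcup C_1$ into relatively closed sets with $C_0\supset B\cap\{g(q)\le0\}$ and $C_1\supset B\cap\{g(q)\ge1\}$. Thus $C_0\subset\{g(q)<1\}$ and $C_1\subset\{g(q)>0\}$. Both are closed in $G$, and $G$ is normal, so they have disjoint open neighborhoods in $G$. By Lemma 4 these are preimages of disjoint open subsets of $G|_{D'}$ for some $D'=D_{\delta'}$ with $\delta'>\delta$, and by (E) there are disjoint open $\hat C_0,\hat C_1\subset\mathbb R^{D'}$ whose preimages contain $C_0$ and $C_1$. Put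
$$P_0=(\hat C_0\cap\{z(q)<1\})\cup\{z(q)<0\},\qquad P_1=(\hat C_1\cap\{z(q)>0\})\cup\{z(q)>1\}.$$
Each part of $P_0$ is disjoint from each part of $P_1$, and the preimages of $P_0,P_1$ contain $C_0,C_1$.

**Step 3: contradiction.** We have a scheme $S$. Let $f\in G\cap T_S$. From $f|_D\notin U\cup V$ we get $f\notin U_*\cup V_*$, so $f\in B$. From $f|_{D'}\notin P_0\cup P_1$ we get $f\notin C_0\cup C_1=B$. This is impossible. $\square$

## 8. Coordinate grids collide with schemes; the families $\Phi_\gamma$

We want $G$ to satisfy the hypotheses of Lemmas 6 and 7 together. The obvious choice for Lemma 6 is $\Phi_\gamma=\{\delta_y:y\in D_{\gamma+1}\}$, honest coordinate grids. This choice cannot work. Take any $\delta\ge1$, let $q=y_{\omega\delta}$ and $\gamma=\delta$, so that $\delta_p,\delta_q\in\Phi_\gamma$, and suppose dense grids $R_p,R_q$ as in Lemma 6 are given. Choose $\rho,-\rho'\in R_p$ with $0<\rho,\rho'<1$ and $\kappa\in R_q$ with $0<\kappa<1$. Then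
$$U=\{-\rho'<z(p)<\rho\},\quad V=\{z(p)<-\rho'\}\cup\{z(p)>\rho\},\quad P_0=\{z(q)<\kappa\},\quad P_1=\{z(q)>\kappa\}$$
(with $\delta'=\delta+1$) is a scheme with $T_S=\{f:f(p)\in\{-\rho',\rho\},\ f(q)=\kappa\}$. Lemma 6 requires that $G$ miss $T_S$, while Lemma 7 requires that $G$ meet it.

The trouble is that the two functionals of a pair can be fixed by fixing $f(p)$ and $f(q)$, which is just what a scheme may do. So we replace the coordinates by another spanning set of functionals, in which every nontrivial combination of two members involves points other than $p$ and $q$. At a higher level we shall also have to see that two functions differ by looking only at the sign of their difference, so we keep coefficients positive.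

For $\gamma\ge1$ enumerate $D_\gamma=\{d_n:n<\omega\}$ and $B_\gamma=\{b_k:k<\omega\}$ one-to-one. Let $v_{n,j}=\delta_{b_{3n}}+j\,\delta_{b_{3n+1}}+j^2\,\delta_{b_{3n+2}}$ for $j=1,2,3,4$, and
$$\Phi_\gamma=\{v_{n,1},\ v_{n,2},\ v_{n,3},\ v_{n,4}+\delta_{d_n}:\ n<\omega\}.$$

All coefficients on supports are $\ge1$. Each $\varphi\in\Phi_\gamma$ has exactly three support points in $B_\gamma$ and at most one in $D_\gamma$, the latter with coefficient $1$. Distinct members do not share a support point in $D_\gamma$. Condition (1) holds: $v_{n,1},v_{n,2},v_{n,3}$ are independent (Vandermonde), so they span the evaluations at $b_{3n},b_{3n+1},b_{3n+2}$; then $v_{n,4}$ and hence $\delta_{d_n}$ are in the span. Moreover: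
$$\text{if }\varphi\ne\varphi'\text{ in }\Phi_\gamma\text{ and }(\alpha,\beta)\neq(0,0),\text{ then }\alpha\varphi+\beta\varphi'\text{ has nonzero coefficients at }\ge2\text{ points of }B_\gamma.\tag{2}$$
If $\alpha\beta=0$, or if the block indices $n$ of $\varphi,\varphi'$ differ, this is clear. Otherwise the coefficients on the common block are $\alpha j^k+\beta j'^k$ ($k=0,1,2$) with $j\ne j'$, and such a coefficient vanishes only if $(j/j')^k=-\beta/\alpha$, which happens for at most one $k$.

In the example $T_S=\{f:|f(p)|=1,f(q)=\frac12\}$ the collision is gone: since $p\notin B_\gamma$, (2) shows that no nontrivial combination of $\varphi,\varphi'$ is supported in $\{p,q\}$, so fixing $f(p)$ and $f(q)$ fixes no such combination.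

## 9. Thin sets and the transfinite construction of $G$

**Definition (thin set).** A set $\{f\in C(Y):\varphi(f)=\rho,\ \varphi'(f)=\rho'\}$ is thin if $\varphi\ne\varphi'$ belong to the same $\Phi_\gamma$, $1\le\gamma<\omega_1$, and $\rho,\rho'\in\mathbb R$.

For instance $\{f: v_{0,1}(f)=v_{0,2}(f)=0\}$ is thin. To satisfy Lemma 6 we must avoid thin sets, and to satisfy Lemma 7 we must pick from the sets $T_S$. The following lemma says that the two demands are compatible.

**Lemma 8 (Main Lemma).** For every scheme $S$ there are functions $f_\sigma\in T_S$ ($\sigma\in2^\omega$) such that $\{\sigma:f_\sigma\in A\}$ is finite for every thin $A$. Consequently $T_S\not\subset\bigcup\mathcal A$ whenever $\mathcal A$ is a family of fewer than $\mathfrak c$ thin sets.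

The consequence is immediate: at most $|\mathcal A|\cdot\omega<\mathfrak c$ indices $\sigma$ have $f_\sigma\in\bigcup\mathcal A$. The proof of the lemma occupies Sections 10–15. Here we use it.

*Proof of Theorem 1 from Lemma 8.*

**Step 1: the recursion.** It serves to pick one element from each $T_S$ while protecting the grids. Enumerate all schemes, possibly with repetitions, as $\{S_\xi:\xi<\mathfrak c\}$. By recursion on $\xi<\mathfrak c$ we choose $f_\xi$ and, for $1\le\xi<\omega_1$, grids $R^\xi_\varphi$ ($\varphi\in\Phi_\xi$). Let $G_\xi$ be the $\mathbb Q$-span of $\{f_\eta:\eta<\xi\}$. The grids of level $\xi$ are chosen after $f_\xi$, so that they avoid all values on the countable group $G_{\xi+1}$; every later $f_\eta$ must respect them. Let $\mathcal A_\xi$ be the family of all thin sets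
$$\Big\{f:\ \varphi(f)=\tfrac{\rho-\varphi(g)}t,\ \varphi'(f)=\tfrac{\rho'-\varphi'(g)}t\Big\},$$
where $1\le\gamma<\min(\xi,\omega_1)$, $\varphi\ne\varphi'\in\Phi_\gamma$, $\rho\in R^\gamma_\varphi$, $\rho'\in R^\gamma_{\varphi'}$, $g\in G_\xi$, $t\in\mathbb Q\setminus\{0\}$. If $\xi<\omega_1$, all parameters range over countable sets and $\mathcal A_\xi$ is countable. If $\omega_1\le\xi<\mathfrak c$, then $|\mathcal A_\xi|\le|\xi|\cdot\omega_1=|\xi|<\mathfrak c$. In both cases Lemma 8 lets us choose
$$f_\xi\in T_{S_\xi}\setminus\bigcup\mathcal A_\xi .$$
If $1\le\xi<\omega_1$, then $G_{\xi+1}$ is countable, and for $\varphi\in\Phi_\xi$ we choose a countable dense set $R^\xi_\varphi\subset\mathbb R\setminus\{\varphi(g):g\in G_{\xi+1}\}$. Let $G=\bigcup_{\xi<\mathfrak c}G_\xi$, a $\mathbb Q$-linear subspace of $C_p(Y)$.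

**Step 2: the hypothesis of Lemma 6.** Let $g\in G$ and $\varphi\ne\varphi'\in\Phi_\gamma$. If $g\in G_{\gamma+1}$, then $\varphi(g)\notin R^\gamma_\varphi$. Otherwise let $\xi$ be least with $g\in G_{\xi+1}$; then $\xi>\gamma$. Write $g=g'+tf_\xi$ with $g'\in G_\xi$, $t\in\mathbb Q$. If $t$ were $0$, then $g=g'\in G_\xi$ would be a combination of finitely many $f_\eta$ with $\eta<\xi$. As $g\neq0$, the largest such $\eta$ would give $g\in G_{\eta+1}$, against the choice of $\xi$. So $t\ne0$. If $\varphi(g)=\rho\in R^\gamma_\varphi$ and $\varphi'(g)=\rho'\in R^\gamma_{\varphi'}$, then $\varphi(f_\xi)=(\rho-\varphi(g'))/t$ and $\varphi'(f_\xi)=(\rho'-\varphi'(g'))/t$, so $f_\xi$ lies in a member of $\mathcal A_\xi$, a contradiction.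

**Step 3: conclusions.** By Lemma 6, $\dim G\le1$. Since $f_\xi\in G\cap T_{S_\xi}$, Lemma 7 gives $\operatorname{ind}G\ge2$, and $\operatorname{Ind}G\ge\operatorname{ind}G\ge2$ by (F3). By Lemma 3, $G$ has a countable network. If $\dim G$ were $0$, then $\operatorname{Ind}G=0$ and $\operatorname{ind}G\le0$; so $\dim G=1$. Finally $w(G)\le|Y|\cdot\omega=\omega_1$, and $w(G)>\omega$, since otherwise $G$ would be separable metrizable and its dimensions would agree. $\square$

## 10. States: tracking the crossing values at $p$ and $q$

For the rest of the lecture fix a scheme $S$ with $D,D',p,q$ as above: $p\in D$, $q\in B_\delta\subset D'$, $q\notin D$.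

How do we find even one element of $T_S$? Two intermediate value arguments suggest themselves. Moving the value at $p$ from $0$ to $2$ with other coordinates small takes a point of $\mathbb R^D$ from $U$ into $V$, so it must cross the complement of $U\cup V$. Moving the value at $q$ from $-1$ to $2$ leads from $P_0$ to $P_1$. But the crossing value at $p$ depends on all the other values, it is not unique and may jump, and the final function must be continuous on $Y$ and cross both gaps at once. So we keep an interval $J$ for the value at $p$ and an interval $I$ for the value at $q$, and shrink them while freezing finitely many other values at a time.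

For $g\in C(Y)$ and $c,w\in\mathbb R$ let $g^c\in\mathbb R^D$ equal $g$ on $D\setminus\{p\}$ and $c$ at $p$. Let $g^{c,w}\in\mathbb R^{D'}$ equal $g$ on $D'\setminus\{p,q\}$, $c$ at $p$ and $w$ at $q$. For a compact interval $K$ put
$$C_K(g)=\{c\in K:\ g^c\notin U\cup V\}.$$

**Definition (state).** A state is $s=(f,r,M,M^*,J,I,F,a,\varepsilon)$ with $f\in C(Y)$; $r>0$; $M\ni p$ and $M^*\ni q$ disjoint clopen subsets of $Y$; $J,I$ compact intervals ($I$ may be a point); $F\subset D'\setminus(M\cup M^*)$ finite; $a:F\to\mathbb R$; $\varepsilon:F\to(0,\infty)$; such that the set $N_s$ of all $g\in C(Y)$ with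
$$|g-f|<r\text{ off }M\cup M^*,\quad\operatorname{dist}(g,J)<r\text{ on }M,\quad\operatorname{dist}(g,I)<r\text{ on }M^*,\quad|g(y)-a(y)|<\varepsilon(y)\ (y\in F)$$
is nonempty. The first three inequalities are required pointwise. Write $s'\le s$ if $N_{s'}\subset N_s$, $J_{s'}\subset J_s$, $I_{s'}\subset I_s$, $M_{s'}\subset M_s$, $M^*_{s'}\subset M^*_s$.

We write $|J|$, $|I|$ for lengths. If we replace $J$ by a compact subinterval $K$, we get a state $s[J\to K]\le s$: the new set is contained in $N_s$, and it is nonempty because an element of $N_s$ can be changed on the clopen set $M$ to a constant from $K$ ($F$ misses $M$). Likewise for $s[I\to K]$.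

As an example, here is the state from which we shall start. Choose a finite $F_0\subset D$ and $\varepsilon_0>0$ with $\{z\in\mathbb R^D:|z(d)|<\varepsilon_0,\ d\in F_0\}\subset U$. Let $s_\emptyset$ have $f=0$, $r=1$, $J=[0,2]$, $I=[-1,2]$, $F=F_0\setminus\{p\}$, $a=0$, $\varepsilon=\varepsilon_0$, and $M,M^*$ disjoint clopen neighborhoods of $p,q$ disjoint from $F$ (recall $q\notin D$). Then $0\in N_{s_\emptyset}$. For every $g\in N_{s_\emptyset}$ we have
$$g^0\in U,\quad g^2\in V,\quad g^{c,-1}\in P_0,\quad g^{c,2}\in P_1\ \text{ for all }c.\tag{3}$$

The next lemma freezes the values of a chosen $g\in N_s$ at finitely many points and shrinks $M,M^*$ to make room.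

**Lemma 9 (move).** Let $s$ be a state, $g\in N_s$, $F'\subset D'\setminus\{p,q\}$ finite, $\varepsilon'>0$, and let $M_1\subset M$, $M_1^*\subset M^*$ be clopen neighborhoods of $p,q$ disjoint from $F'$. There is a state $s'\le s$ with $r_{s'}=r$, $J_{s'}=J$, $I_{s'}=I$, $M_{s'}=M_1$, $M^*_{s'}=M_1^*$, $F_{s'}=F\cup F'$; $f_{s'}=f$ off $M\cup M^*$; $a,\varepsilon$ unchanged on $F\setminus F'$; and $|h-g|<\varepsilon'$ on $F'$ for all $h\in N_{s'}$.

Such $M_1,M_1^*$ always exist, even inside prescribed neighborhoods of $p$ and $q$, because $Y$ is zero-dimensional and $p,q\notin F'$. If they are not specified when we apply the lemma, any choice will do.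

*Proof.* Let $\pi_K$ be the nearest point map of $\mathbb R$ onto $K$. Let $f_{s'}=f$ off $M\cup M^*$, $f_{s'}=\pi_J\circ g$ on $M\setminus M_1$, $f_{s'}=\pi_I\circ g$ on $M^*\setminus M_1^*$, and $f_{s'}=0$ on $M_1\cup M_1^*$. This is continuous, as all these sets are clopen. On $F'$ let $a_{s'}=g$ and $0<\varepsilon_{s'}\le\varepsilon'$, where in addition $|g(y)-a(y)|+\varepsilon_{s'}(y)\le\varepsilon(y)$ if $y\in F\cap F'$; this is possible as $|g(y)-a(y)|<\varepsilon(y)$. The set $F\cup F'$ misses $M_1\cup M_1^*$.

We have $g\in N_{s'}$: on $M\setminus M_1$, $|g-f_{s'}|=|g-\pi_J\circ g|=\operatorname{dist}(g,J)<r$, similarly on $M^*\setminus M_1^*$, and the other conditions are clear. So $s'$ is a state. Let $h\in N_{s'}$. On $M\setminus M_1$ we have $|h-f_{s'}|<r$ and $f_{s'}$ has values in $J$, so $\operatorname{dist}(h,J)<r$; similarly on $M^*\setminus M_1^*$. On $F\cap F'$ we have $|h-a|\le|h-g|+|g-a|<\varepsilon_{s'}+|g-a|\le\varepsilon$. The remaining conditions of $N_s$ are among those of $N_{s'}$. So $N_{s'}\subset N_s$. $\square$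

**Lemma 10 (finite witnesses).** Let $K$ be a compact interval, $w\in\mathbb R$, $g\in C(Y)$. Consider finitely many conditions on pairs $(h,c)$, each of the form "$h^c\in O$" with $O\subset\mathbb R^D$ open or "$h^{c,w}\in P$" with $P\subset\mathbb R^{D'}$ open. Suppose that for each $c\in K$ the pair $(g,c)$ satisfies one of them. Then there are a finite $F'\subset D'\setminus\{p,q\}$, an $\varepsilon'>0$, and a subdivision of $K$ into finitely many closed intervals $K_1,\dots,K_l$ such that for each $i$ one of the conditions holds for all $(h,c)$ with $c\in K_i$ and $|h-g|<\varepsilon'$ on $F'$. If only conditions of the first form occur, then $F'\subset D\setminus\{p\}$.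

*Proof.* Let $c\in K$, and suppose $g^c\in O$. There are a finite $E\subset D$ and $\eta_c>0$ such that $z\in O$ whenever $|z-g^c|<\eta_c$ on $E$. Put $E_c=E\setminus\{p\}$. If $|c'-c|<\eta_c$ and $|h-g|<\eta_c$ on $E_c$, then $h^{c'}\in O$. If instead $g^{c,w}\in P$, the same argument works with $E\subset D'$ and $E_c=E\setminus\{p,q\}$, because $h^{c',w}$ and $g^{c,w}$ agree at $q$. Cover $K$ by finitely many of the intervals $(c-\eta_c,c+\eta_c)$, let $F'$ be the union of the corresponding $E_c$ and $\varepsilon'$ the least corresponding $\eta_c$. Subdivide $K$ into closed intervals shorter than a Lebesgue number of the cover, so that each lies in one of the chosen intervals. Since $q\notin D$, in either case $F'\subset D'\setminus\{p,q\}$. $\square$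

In particular, with the single condition "$h^c\in U\cup V$":
$$\text{if }C_K(g)=\emptyset,\text{ there are a finite }F'\subset D\setminus\{p\},\ \varepsilon'>0\text{ with }C_K(h)=\emptyset\text{ whenever }|h-g|<\varepsilon'\text{ on }F'.\tag{4}$$

## 11. Shrinking $J$ and $I$ without losing the crossings

**Definition (persistent, labelled, L-state, S-state).** A state $s$ is persistent if $C_J(g)\ne\emptyset$ for all $g\in N_s$. A number $w$ is labelled $i$ on $s$ ($i\in\{0,1\}$) if $g^{c,w}\in P_i$ for all $g\in N_s$ and $c\in C_J(g)$. A persistent state with $I=[w_0,w_1]$, $w_0<w_1$, $w_0$ labelled $0$ and $w_1$ labelled $1$, is an L-state. A state with $I=\{w\}$ is an S-state if for all $g\in N_s$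
$$C'_J(g):=\{c\in J:\ g^c\notin U\cup V,\ g^{c,w}\notin P_0\cup P_1\}\ne\emptyset .$$

The L-state keeps alive the second intermediate value argument, and the S-state has already found a single value $w$ that works at $q$. The state $s_\emptyset$ is an L-state: by (3), for $g\in N_{s_\emptyset}$ the sets $\{c\in J:g^c\in U\}$ and $\{c\in J:g^c\in V\}$ are disjoint, nonempty and open in the connected set $J=[0,2]$ (as $c\mapsto g^c$ is continuous), so they do not cover $J$ and $C_J(g)\neq\emptyset$. By (3) again, $-1$ is labelled $0$ and $2$ is labelled $1$.

We record how these notions are inherited. If $s'\le s$, then $N_{s'}\subset N_s$ and $C_{J_{s'}}(g)\subset C_{J_s}(g)$, so labels on $s$ remain labels on $s'$. If $s$ is persistent, $s'\le s$ and $J_{s'}=J_s$, then $s'$ is persistent. A persistent $s'\le s$ with $I_{s'}=I_s$, $s$ an L-state, is an L-state. If $s$ is an S-state, $s'\le s$ and $J_{s'}=J_s$, then $s'$ is an S-state with the same $w$.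

**Lemma 11 (halving $J$).** If $s$ is persistent (resp. an L-state), there is a persistent (resp. L-) state $s'\le s$ with $|J_{s'}|=|J_s|/2$, $I_{s'}=I_s$, $r_{s'}=r_s$, $f_{s'}=f_s$ off $M_s\cup M^*_s$, $F_{s'}\supset F_s$, $F_{s'}\setminus F_s\subset D$, and $a,\varepsilon$ unchanged on $F_s\setminus D$.

*Proof.* Let $J=J_1\cup J_2$ be the two halves. If $C_{J_2}(g)\ne\emptyset$ for all $g\in N_s$, then $s'=s[J\to J_2]$ is as required. Otherwise some $g\in N_s$ has $C_{J_2}(g)=\emptyset$. Take $F'\subset D\setminus\{p\}$ and $\varepsilon'$ from (4), and let $s_1$ be the state from Lemma 9. For $h\in N_{s_1}$ we have $C_J(h)\ne\emptyset$ since $h\in N_s$, and $C_{J_2}(h)=\emptyset$, so $C_{J_1}(h)\ne\emptyset$. Hence $s'=s_1[J\to J_1]$ is persistent. The other properties come from Lemma 9 and $F'\subset D$. The resp. part follows by inheritance. $\square$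

The last properties in Lemma 11 matter later: halving $J$ in an L-state disturbs prescribed values only at points of $D$. This is so because $C_K(g)$ depends on $g|_D$ alone.

**Lemma 12 (halving $I$).** Let $s$ be an L-state and $w_m$ the midpoint of $I=[w_0,w_1]$. Either (a) there is an L-state $s'\le s$ with $|I_{s'}|=|I|/2$; or (b) for every $g\in N_s$ there is $c\in C_J(g)$ with $g^{c,w_m}\notin P_0\cup P_1$, and then $s[I\to\{w_m\}]$ is an S-state.

*Proof.* **Step 1: it suffices to get $w_m$ labelled.** Suppose there is a persistent $\theta\le s$ with $I_\theta=I$ on which $w_m$ is labelled. If it is labelled $0$, then $\theta[I\to[w_m,w_1]]$ is an L-state; if it is labelled $1$, then $\theta[I\to[w_0,w_m]]$ is. This is (a). So assume there is no such $\theta$, and suppose (b) fails: some $g\in N_s$ has $g^{c,w_m}\in P_0\cup P_1$ for all $c\in C_J(g)$. We derive a contradiction.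

**Step 2: localize along $J$.** For each $c\in J$ one of the conditions $g^c\in U\cup V$, $g^{c,w_m}\in P_0$, $g^{c,w_m}\in P_1$ holds. Lemma 10 gives a finite $F'\subset D'\setminus\{p,q\}$, $\varepsilon'>0$ and a subdivision $K_1,\dots,K_l$ of $J$ such that each $K_i$ has a type: for all $c\in K_i$ and all $h$ with $|h-g|<\varepsilon'$ on $F'$ we have $h^c\in U\cup V$ (first type), or $h^{c,w_m}\in P_0$ always, or $h^{c,w_m}\in P_1$ always. Let $\theta_0\le s$ come from Lemma 9 for $g,F',\varepsilon'$. It has the same $J,I$ and is persistent.

**Step 3: find a piece that always contains a crossing.** Let $i\ge1$ and suppose we have $\theta_{i-1}\le\theta_0$ with the same $J,I$ such that $C_{K_1}(h)=\dots=C_{K_{i-1}}(h)=\emptyset$ for all $h\in N_{\theta_{i-1}}$. If $C_{K_i}(h)\ne\emptyset$ for all $h\in N_{\theta_{i-1}}$, stop. Otherwise some $h\in N_{\theta_{i-1}}$ has $C_{K_i}(h)=\emptyset$, and (4) and Lemma 9 give $\theta_i\le\theta_{i-1}$ with the same $J,I$ and $C_{K_i}=\emptyset$ on $N_{\theta_i}$. The process stops at some $i\le l$, because otherwise $C_J=\emptyset$ on $N_{\theta_l}\ne\emptyset$, contradicting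 persistence.

**Step 4: contradiction.** At that $i$ the state $\theta=\theta_{i-1}[J\to K_i]\le s$ is persistent with $I_\theta=I$. All $h\in N_{\theta_{i-1}}\subset N_{\theta_0}$ satisfy $|h-g|<\varepsilon'$ on $F'$. So $K_i$ is not of the first type, since $C_{K_i}(h)\neq\emptyset$. Hence $K_i$ is of one of the other types, and $w_m$ is labelled on $\theta$, against our assumption.

The last claim in (b) is clear, as $s[I\to\{w_m\}]$ has the same $J$ and a set $N$ contained in $N_s$. $\square$

**Lemma 13 (halving $J$ in an S-state).** If $s$ is an S-state, there is an S-state $s'\le s$ with $|J_{s'}|=|J_s|/2$.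

*Proof.* Let $J=J_1\cup J_2$ be the halves. If $C'_{J_2}(g)\ne\emptyset$ for all $g\in N_s$, take $s[J\to J_2]$. Otherwise $C'_{J_2}(g)=\emptyset$ for some $g\in N_s$: for each $c\in J_2$ we have $g^c\in U\cup V$ or $g^{c,w}\in P_0\cup P_1$. Lemma 10 gives a finite $F'\subset D'\setminus\{p,q\}$ and $\varepsilon'>0$ with $C'_{J_2}(h)=\emptyset$ whenever $|h-g|<\varepsilon'$ on $F'$. Apply Lemma 9 to get $s_1$, and let $s'=s_1[J\to J_1]$. For $h\in N_{s'}\subset N_{s_1}$ we have $C'_J(h)\ne\emptyset=C'_{J_2}(h)$, so $C'_{J_1}(h)\ne\emptyset$. $\square$

## 12. Splitting a state in two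

We need $2^\omega$ functions, so states must branch. The two branches should differ by a controlled amount at each frozen point, and by the fixed positive amount $r/2$ at almost all other points. That second feature will separate the branches at all the uncountably many later levels.

**Lemma 14.** Let $s$ be a state. For $y\in F$ let
$$\operatorname{Int}_y=\{x:|x-a(y)|<\varepsilon(y),\ |x-f(y)|<r\},$$
a nonempty open interval (it contains $g(y)$ for each $g\in N_s$). Let $a^0(y),a^1(y)\in\operatorname{Int}_y$, and let $W_y\ni y$ ($y\in F$) be pairwise disjoint clopen sets disjoint from $M\cup M^*$. Define $f^0,f^1\in C(Y)$ by: $f^i=f-f(y)+a^i(y)$ on $W_y$; $f^i$ is a constant from $J$ on $M$ and a constant from $I$ on $M^*$; elsewhere $f^0=f$ and $f^1=f+r/2$. For all sufficiently small $r'>0$,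
$$s^{(i)}=(f^i,r',M,M^*,J,I,F,a^i,\varepsilon^i\equiv r')$$
is a state $\le s$ for $i=0,1$. If $s$ is an L-state (S-state), so are $s^{(0)}$ and $s^{(1)}$.

*Proof.* We have $f^i(y)=a^i(y)$ for $y\in F$, so $f^i\in N_{s^{(i)}}$. Let $r'\le r/2$ and, for $y\in F$ and $i=0,1$, $r'\le r-|a^i(y)-f(y)|$ and $r'\le\varepsilon(y)-|a^i(y)-a(y)|$; the right sides are positive. Let $h\in N_{s^{(i)}}$. On $W_y$ we have $|h-f|<r'+|a^i(y)-f(y)|\le r$. Elsewhere off $M\cup M^*$ we have $|h-f|<r'+r/2\le r$. On $M$ we have $\operatorname{dist}(h,J)<r'\le r$, and similarly on $M^*$. For $y\in F$ we have $|h(y)-a(y)|<r'+|a^i(y)-a(y)|\le\varepsilon(y)$. So $N_{s^{(i)}}\subset N_s$. The last claim is inheritance, as $J$ and $I$ are unchanged. $\square$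

## 13. The tree of states

**What must be separated.** By Lemma 5 fix decreasing open sets $O_n\subset Y$ with $\bigcap_nO_n=D'$. Let $D'=\{d_k':k\ge1\}$. Let $e_1,e_2,\dots$ enumerate all pairs $\{\varphi,\varphi'\}\subset\Phi_\gamma$ with $\varphi\neq\varphi'$ and $1\le\gamma<\delta'$; their supports lie in $D_{\gamma+1}\subset D'$. Say that $e_i$ is of type A if $\gamma<\delta$; then the supports lie in $D$. Say that it is of type B if $\delta\le\gamma<\delta'$; then $B_\gamma\cap D=\emptyset$. Pairs from levels $\gamma\ge\delta'$ will be dealt with by the shift $r/2$.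

The values at $p$ and $q$ are dictated by the scheme, so we must avoid them. The two members of $e_i$ are independent by (2). One linear condition leaves a nonzero element in a two-dimensional space, so we can choose nonzero linear combinations $\psi_i,\psi_i'$ of the two members of $e_i$ such that $\psi_i$ has coefficient $0$ at $p$ if $e_i$ is of type A and coefficient $0$ at $q$ if $e_i$ is of type B, while $\psi_i'$ has coefficient $0$ at $p$. In type A, $\psi_i$ and $\psi_i'$ have nonempty support contained in $D\setminus\{p\}$. In type B, by (2), each of $\psi_i,\psi_i'$ has a nonzero coefficient at some point of $B_\gamma\setminus\{q\}\subset D'\setminus D$; and $p\notin B_\gamma$. Put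
$$\Lambda_n=\Big(\{d_1',\dots,d_n'\}\cup\bigcup_{i\le n}\bigcup_{\varphi\in e_i}\operatorname{supp}\varphi\Big)\setminus\{p,q\}\subset D'.$$

Start with the L-state $s_\emptyset$ of Section 10. Given $s_t$ with $t\in2^n$, an L- or S-state, we construct $s_{t0},s_{t1}\le s_t$ through auxiliary states $u_3\le u_2\le u_1\le s_t$.

**Step 1: shrink $I$ or $J$.** If $s_t$ is an L-state, Lemma 12 gives $u_1\le s_t$ that is an L-state with $|I|$ halved or an S-state. If $s_t$ is an S-state, Lemma 13 gives an S-state $u_1\le s_t$ with $|J|$ halved.

**Step 2: freeze $\Lambda_n$ and shrink $M,M^*$.** Apply Lemma 9 to $u_1$ with $F'=\Lambda_n$, any $g\in N_{u_1}$, any $\varepsilon'>0$, and $M_1,M_1^*\subset O_n$; this is possible as $p,q\in D'\subset O_n$. We get $u_2\le u_1$ with the same $J,I,r$, with $M,M^*\subset O_n$ and $\Lambda_n\subset F_{u_2}$. It is an L-state (S-state) if $u_1$ is. Let $r=r_{u_2}$.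

**Step 3: choose the jumps $h$ at the frozen points.** In what follows we use several times that finitely many nonzero linear forms on a finite-dimensional space can be made nonzero simultaneously by a vector arbitrarily close to $0$. A small jump at $y$ keeps $a^0(y)+h(y)$ in the open interval $\operatorname{Int}_y$.

*Case L: $u_2$ is an L-state.* The value at $p$ is only known up to $|J|$, so for type B pairs, whose $\psi_i$ may involve $p$, the interval $J$ must be made small compared with jumps that are already chosen. This dictates the order: first jumps outside $D$, then shrink $J$ (which disturbs only points of $D$), then jumps in $D$.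

Let $E=\Lambda_n\setminus D$. For $b\in E$ choose $a^0(b)\in\operatorname{Int}_b$ (computed in $u_2$) and $h(b)$ with $|h(b)|<r/8$ and $a^0(b)+h(b)\in\operatorname{Int}_b$, such that $\sum_{b\in E}\psi_i[b]h(b)\ne0$ for all $i\le n$ of type B. Each of these forms on $\mathbb R^E$ is nonzero, because $\psi_i$ has a nonzero coefficient at a point of $B_\gamma\setminus\{q\}$, which belongs to $E$. Let $\mu>0$ be the minimum of the absolute values of these sums ($\mu=1$ if there are none), and $\kappa=1+\max_{i\le n}\|\psi_i\|$ ($\kappa=1$ if $n=0$). Apply Lemma 11 repeatedly to get an L-state $u_3\le u_2$ with the same $r,I$ and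
$$|J_{u_3}|\le\min\Big(2^{-n},\ \frac r8,\ \frac{\mu}{8\kappa}\Big).\tag{5}$$
By Lemma 11 the numbers $a(b),\varepsilon(b),f(b)$ for $b\in E$ do not change (such $b$ lie in $F_{u_2}\setminus D$, off $M\cup M^*$), so the intervals $\operatorname{Int}_b$ ($b\in E$) are the same in $u_3$. For $y\in F_{u_3}\setminus E$ choose $a^0(y)\in\operatorname{Int}_y$ (computed in $u_3$). For $y\in\Lambda_n\cap D$ choose $h(y)$ with
$$|h(y)|<\min\Big(\frac r8,\ \frac\mu{8\kappa}\Big),\qquad a^0(y)+h(y)\in\operatorname{Int}_y,\tag{6}$$
such that $\sum_{y\in\Lambda_n\cap D}\psi_i[y]h(y)\ne0$ for all $i\le n$ of type A. Again the forms are nonzero, as $\emptyset\ne\operatorname{supp}\psi_i\subset\Lambda_n\cap D$ (note $q\notin D$).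

*Case S: $u_2$ is an S-state.* Now the value at $q$ is fixed once and for all, so only $p$ has to be avoided, and $\psi_i'$ does that. Let $u_3=u_2$. Choose $a^0(y)\in\operatorname{Int}_y$ for $y\in F_{u_3}$ and $h(y)$ for $y\in\Lambda_n$ with $|h(y)|<r/8$, $a^0(y)+h(y)\in\operatorname{Int}_y$ and $\sum_{y\in\Lambda_n}\psi_i'[y]h(y)\ne0$ for all $i\le n$. These are nonzero forms on $\mathbb R^{\Lambda_n}$: in type A the nonempty support of $\psi_i'$ lies in $D\setminus\{p\}$, hence in $\Lambda_n$, and in type B $\psi'_i$ has a nonzero coefficient at a point of $B_\gamma\setminus\{q\}$, which lies in $\Lambda_n$.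

**Step 4: split.** Put $h=0$ on $F_{u_3}\setminus\Lambda_n$ and $a^1=a^0+h$. Apply Lemma 14 to $u_3$ (with $r_{u_3}=r$), with clopen $W_y\subset O_n$; this is possible as $F_{u_3}\subset D'\subset O_n$ and $F_{u_3}$ misses $M\cup M^*$. Take
$$r'\le\min\Big(2^{-n-1},\ \frac r{100}\Big)\tag{7}$$
so small that Lemma 14 applies and that for all $i\le n$ the number $2r'\|\psi_i\|$ (in Case S: $2r'\|\psi'_i\|$) is less than a quarter of the absolute value of each sum made nonzero in Step 3 and, in Case L, less than $\mu/4$. Let $s_{t0}=s^{(0)}$ and $s_{t1}=s^{(1)}$. They are L-states (S-states) if $u_3$ is. Write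
$$\Omega_t=M_{u_3}\cup M^*_{u_3}\cup\bigcup_{y\in F_{u_3}}W_y\subset O_n .$$

## 14. Branches converge into $T_S$

Let $\sigma\in2^\omega$, let $s_n=s_{\sigma|_n}$, and choose any $g_n\in N_{s_n}$.

**Step 1: the limit exists.** By (7), $r_{s_n}\to0$. Also $|J_{s_n}|\to0$: by (5) if all $s_n$ are L-states, and by Step 1 of the construction once S-states occur, since after that all states are S-states. For $I$, either all $s_n$ are L-states and $|I_{s_n}|\to0$ by halving, or $I_{s_n}=\{w\}$ with a fixed $w$ for all large $n$. Two elements of $N_{s_n}$ differ by at most $2r_{s_n}+|J_{s_n}|+|I_{s_n}|$ everywhere, and this tends to $0$. The sets $N_{s_n}$ decrease. So $(g_n)$ is uniformly Cauchy and converges uniformly to some $f_\sigma\in C(Y)$, which does not depend on the choice of the $g_n$.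

**Step 2: its values at $p$ and $q$.** For $m\ge n$ we have $p\in M_{s_m}$ and hence $\operatorname{dist}(g_m(p),J_{s_n})\le\operatorname{dist}(g_m(p),J_{s_m})<r_{s_m}\to0$. So $f_\sigma(p)\in\bigcap_nJ_{s_n}$, and in the same way $f_\sigma(q)\in\bigcap_nI_{s_n}$.

**Step 3: $f_\sigma\in T_S$.** Suppose first that all $s_n$ are L-states. Take $c_n\in C_{J_{s_n}}(g_n)$. Then $c_n\to f_\sigma(p)$, since both lie in $J_{s_n}$, so $g_n^{c_n}\to f_\sigma|_D$ in $\mathbb R^D$. As $g_n^{c_n}\notin U\cup V$ and the complement of $U\cup V$ is closed, $f_\sigma|_D\notin U\cup V$. Let $I_{s_n}=[w_0^n,w_1^n]$. By the labels, $g_n^{c_n,w_0^n}\in P_0$ and $g_n^{c_n,w_1^n}\in P_1$, and both sequences converge to $f_\sigma|_{D'}$. If $f_\sigma|_{D'}$ were in the open set $P_0$, then $g_n^{c_n,w_1^n}\in P_0\cap P_1=\emptyset$ for large $n$; so it is not, and by symmetry it is not in $P_1$.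

Suppose S-states occur. For large $n$ take $c_n\in C'_{J_{s_n}}(g_n)$. Then $g_n^{c_n}\notin U\cup V$ and $g_n^{c_n,w}\notin P_0\cup P_1$, and these converge to $f_\sigma|_D$ and $f_\sigma|_{D'}$, since $f_\sigma(q)=w$. Complements of open sets are closed, so $f_\sigma\in T_S$.

## 15. Two branches agree on a given pair only if they split early

Let $\sigma\ne\sigma'$ first differ at level $n$: $t=\sigma|_n=\sigma'|_n$, $\sigma$ extends $t0$ and $\sigma'$ extends $t1$. Put $\Delta=f_{\sigma'}-f_\sigma$ and use the notation of Section 13 at the node $t$. We show that for each pair $\varphi\ne\varphi'$ in one $\Phi_\gamma$, if $n$ is large enough (depending only on the pair), then $\varphi(\Delta)$ and $\varphi'(\Delta)$ are not both $0$.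

**Step 1: what $\Delta$ looks like.** All functions in $N_{s_{t0}}$ are within $r'$ of $f^0$ off $M_{u_3}\cup M_{u_3}^*$, so $|f_\sigma-f^0|\le r'$ there; likewise $|f_{\sigma'}-f^1|\le r'$. On $\Lambda_n$ we have $f^1-f^0=a^1-a^0=h$, and off $\Omega_t$ we have $f^1-f^0=r/2$. Moreover $J$ and $I$ are the same in $u_3,s_{t0},s_{t1}$, so $f_\sigma(p),f_{\sigma'}(p)\in J_{u_3}$. Hence:
$$|\Delta(y)-h(y)|\le2r'\quad(y\in\Lambda_n),\tag{8}$$
$$\Delta(y)\ge\tfrac r2-2r'\quad(y\in Y\setminus\Omega_t),\tag{9}$$
$$|\Delta(p)|\le|J_{u_3}|,\qquad\text{and }\Delta(q)=0\text{ if }u_3\text{ is an S-state}.\tag{10}$$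

**Step 2: pairs from levels $\gamma<\delta'$.** Such a pair is some $e_i$; let $n\ge i$. It suffices that some linear combination of the two members does not vanish on $\Delta$.

If $u_3$ is an L-state and $e_i$ is of type A, then $\operatorname{supp}\psi_i\subset\Lambda_n\cap D$, and by (8)
$$|\psi_i(\Delta)|\ge\Big|\sum_{y\in\Lambda_n\cap D}\psi_i[y]h(y)\Big|-2r'\|\psi_i\|>0$$
by the choice of $r'$.

If $u_3$ is an L-state and $e_i$ is of type B, then $\psi_i[q]=0$, so $\operatorname{supp}\psi_i\subset E\cup(\Lambda_n\cap D)\cup\{p\}$. The sum over $E$ with $h$ in place of $\Delta$ has absolute value at least $\mu$. The point $p$ contributes at most $\kappa|J_{u_3}|\le\mu/8$ by (10) and (5). The sum over $\Lambda_n\cap D$ with $h$ contributes at most $\kappa\max_{\Lambda_n\cap D}|h|\le\mu/8$ by (6) (the maximum over an empty set being $0$). The error in replacing $\Delta$ by $h$ on $\Lambda_n$ is at most $2r'\|\psi_i\|<\mu/4$. So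
$$|\psi_i(\Delta)|\ge\mu-\frac\mu8-\frac\mu8-\frac\mu4>0 .$$

If $u_3$ is an S-state, then $\psi_i'[p]=0$ and $\Delta(q)=0$, and $\operatorname{supp}\psi_i'\setminus\{q\}\subset\Lambda_n$. So $|\psi_i'(\Delta)|\ge\big|\sum_{y\in\Lambda_n}\psi_i'[y]h(y)\big|-2r'\|\psi_i'\|>0$.

**Step 3: pairs from levels $\gamma\ge\delta'$.** Here the shift $r/2$ and the positivity of the coefficients do the work. We have $B_\gamma\cap D'=\emptyset$ and $p,q\in D'\subset D_\gamma$. Let $\varphi\neq\varphi'\in\Phi_\gamma$. The set $\operatorname{supp}\varphi\cup\operatorname{supp}\varphi'$ is finite, the $O_n$ decrease to $D'$, and $d_1',\dots,d_n'$ eventually include any given point of $D'$. So for all large $n$ the support points outside $D'$ lie outside $O_n\supset\Omega_t$, and those in $D'\setminus\{p,q\}$ lie in $\Lambda_n$. Fix such an $n$.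

Distinct members of $\Phi_\gamma$ share no support point in $D_\gamma$, so at most one of $\varphi,\varphi'$ has $q$ in its support, and at most one has $p$. If $u_3$ is an L-state, let $\chi\in\{\varphi,\varphi'\}$ be one whose support omits $q$; if $u_3$ is an S-state, let $\chi$ be one whose support omits $p$. At the three points $b\in B_\gamma\cap\operatorname{supp}\chi$ the coefficients are $\ge1$, and $\Delta(b)\ge r/2-2r'>0$ by (9). If $\operatorname{supp}\chi$ has a further point $d\in D_\gamma$, its coefficient is $1$, and one of the following holds: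

* $d\notin D'$, and $\Delta(d)\ge r/2-2r'>0$ by (9);
* $d\in\Lambda_n$, and $\Delta(d)\ge h(d)-2r'\ge-r/8-2r'$ by (8);
* $d=p$, $u_3$ is an L-state, and $\Delta(p)\ge-|J_{u_3}|\ge-r/8$ by (10) and (5);
* $d=q$, $u_3$ is an S-state, and $\Delta(q)=0$ by (10).

In every case
$$\chi(\Delta)\ge3\Big(\frac r2-2r'\Big)-\frac r8-2r'=\frac{11}8r-8r'>0,$$
since $r'\le r/100$ by (7).

**Step 4: counting.** By Steps 2 and 3, for each pair $\varphi\ne\varphi'$ in one $\Phi_\gamma$, $1\le\gamma<\omega_1$, there is $n_0$ such that $(\varphi(f_\sigma),\varphi'(f_\sigma))\ne(\varphi(f_{\sigma'}),\varphi'(f_{\sigma'}))$ whenever $\sigma,\sigma'$ first differ at a level $\ge n_0$. So if $\sigma\ne\sigma'$ and $f_\sigma,f_{\sigma'}$ lie in the same thin set given by this pair, then $\sigma|_{n_0}\ne\sigma'|_{n_0}$. Such a thin set therefore contains $f_\sigma$ for at most $2^{n_0}$ many $\sigma$. Since all $f_\sigma$ lie in $T_S$ by Section 14, this proves Lemma 8, and with it Theorem 1. $\blacksquare$
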